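# The eighth-power character of 11 at primes $p=c^2+d^2=x^2+11y^2$, and of primes $q\equiv 3\pmod 8$

## 1. A guess that reads everything modulo 11, tested at four primes

Let $p\equiv1\pmod4$ be a prime that can be written in two ways,
$$p=c^2+d^2=x^2+11y^2 .$$
Which residue modulo $p$ is $11^{(p-1)/8}$ when $p\equiv1\pmod 8$, and which is $11^{(p-5)/8}$ when $p\equiv5\pmod8$? Fractions such as $d/c$ or $y/x$ are residues modulo $p$ throughout.

Very little freedom is left at the start. By quadratic reciprocity $11^{(p-1)/2}\equiv\left(\frac{11}p\right)=\left(\frac p{11}\right)=1$, because $p\equiv x^2\pmod{11}$. Also $(d/c)^2\equiv-1$ and $(y/x)^2\equiv-\frac1{11}\pmod p$. So if $p\equiv1\pmod8$, the number $11^{(p-1)/8}$ has fourth power $1$, and it is one of $\pm1,\pm\frac dc$. If $p\equiv5\pmod8$, then $11^{(p-5)/8}$ has fourth power $11^{(p-1)/2}\cdot11^{-2}\equiv11^{-2}\equiv(y/x)^4$, so it is $\frac yx$ times one of $\pm1,\pm\frac dc$. We want to know which fourth root of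 unity occurs.

Signs must be fixed first. Modulo $4$ we have $1\equiv p\equiv x^2-y^2$, so $x$ is odd and $y$ is even. We take $c$ odd, with $c\equiv1\pmod4$; then $d$ is even. We take $x\equiv1\pmod4$, and we take the odd part $y_0$ of $y$ to be $\equiv1\pmod4$. The sign of $d$ stays free. Since $p\equiv1+3y^2\pmod8$,
$$p\equiv1\pmod8\iff 4\mid y;\qquad\text{and } p\equiv5\pmod8\ \Longrightarrow\ y=2y_0\equiv2\pmod8 .$$

Now the guess. A reciprocity law trades a question about $11$ modulo $p$ for one about the data of $p$ modulo $11$. Those data are simplest when $11\mid cd$: if $11\mid d$ then $x^2\equiv p\equiv c^2$, so $x\equiv\pm c\pmod{11}$; if $11\mid c$ then $x\equiv\pm d\pmod{11}$. (The two cases exclude each other, since $11\nmid p$; for the same reason $11\nmid x$.) So one would first guess that the root of unity is $\pm1$ when $x\equiv\pm c$ and $\pm\frac dc$ when $x\equiv\pm d$, and that nothing else matters.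

**Test at $p=773$.** $773=17^2+22^2=27^2+11\cdot2^2$, so $c=17$, $d=22$, $x=-27$, $y=2$. Modulo $11$: $x\equiv6\equiv c$. The guess is $11^{96}\equiv\frac yx=-\frac2{27}\equiv458$, and indeed $27\cdot458=12366=16\cdot773-2$. Repeated squaring gives $11^4\equiv-46$, $11^8\equiv-203$, $11^{16}\equiv240$, $11^{32}\equiv398$, $11^{64}\equiv-61$, so $11^{96}\equiv-61\cdot398\equiv-315\equiv458$. The guess is right.

**Test at $p=1021$.** $1021=11^2+30^2=25^2+11\cdot6^2$, so $c=-11$, $d=30$, $x=25$, $y=-6$ (the odd part $-3$ is $\equiv1$ mod $4$). Modulo $11$: $x\equiv3\equiv-d$. The guess is $11^{127}\equiv-\frac{dy}{cx}=-\frac{36}{55}$. Here $11^2\equiv121$, $11^4\equiv347$, $11^8\equiv-69$, $11^{16}\equiv-344$, $11^{32}\equiv-100$, $11^{64}\equiv-210$, whose product with $11$ is $11^{127}\equiv482$; and $55\cdot482=26510=26\cdot1021-36$. Right again.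

**Test at $p=2897$.** $2897=31^2+44^2=9^2+11\cdot16^2$, so $c=-31$, $d=44$, $x=9$, $y=16$. Modulo $11$: $c\equiv2$, $x\equiv-c$. The guess is $11^{362}\equiv-1$. Here $11^2\equiv121$, $11^8\equiv1160$, $11^{32}\equiv-429$, $11^{64}\equiv1530$, $11^{256}\equiv891$, and the product of these five is $\equiv-1$. Right.

**Test at $p=1873$.** $1873=33^2+28^2=17^2+11\cdot12^2$, so $c=33$, $d=28$, $x=17$, $y=12$. Modulo $11$: $x\equiv6\equiv d$. The guess is $11^{234}\equiv\frac{28}{33}$. Here $11^2\equiv121$, $11^8\equiv-350$, $11^{32}\equiv633$, $11^{64}\equiv-133$, $11^{128}\equiv832$, with product $11^{234}\equiv737$; and $33\cdot737=24321=13\cdot1873-28$. So $11^{234}\equiv-\frac{28}{33}$. **The guess is wrong.**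

At $1873$ we have $y/4=3$, at $2897$ we have $y/4=4$. A factor $(-1)^{y/4}$, which no residue modulo $11$ can see, repairs the guess. The repaired statement is a "prove or disprove" problem taken from "Quartic, octic residues and Lucas sequences". It is true.

**Theorem A.** Let $p\equiv1\pmod4$ be a prime with $p=c^2+d^2=x^2+11y^2$, $c,d,x,y\in\mathbb Z$ and $11\mid cd$. Suppose $c\equiv1\pmod4$, $x=2^\alpha x_0$, $y=2^\beta y_0$ with $x_0,y_0$ odd and $x_0\equiv y_0\equiv1\pmod4$. Upper signs go together, and lower signs go together.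

(i) If $p\equiv1\pmod8$, then
$$11^{\frac{p-1}8}\equiv\begin{cases}\pm(-1)^{\frac y4}\pmod p&\text{if }x\equiv\pm c\pmod{11},\\[2pt]\pm(-1)^{\frac y4}\frac dc\pmod p&\text{if }x\equiv\pm d\pmod{11}.\end{cases}$$

(ii) If $p\equiv5\pmod8$, then
$$11^{\frac{p-5}8}\equiv\begin{cases}\pm\frac yx\pmod p&\text{if }x\equiv\pm c\pmod{11},\\[2pt]\pm\frac{dy}{cx}\pmod p&\text{if }x\equiv\pm d\pmod{11}.\end{cases}$$

As we saw, $x$ is odd, so $\alpha=0$ and the hypothesis on $x$ says $x\equiv1\pmod4$.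

## 2. The cube of $(c-di)/x$ modulo 11 removes the condition $11\mid cd$

The four cases of Theorem A are four values of one invariant, which exists without the assumption $11\mid cd$. Work in $\mathbb Z[i]/(11)\cong\mathbb F_{121}$, a field because $11\equiv3\pmod4$. There $z\mapsto z^{11}$ is complex conjugation. Put
$$w=\frac{c-di}x\in\mathbb F_{121}.$$
Then $w^{12}=w\bar w=\frac{c^2+d^2}{x^2}=\frac p{x^2}=1$. So $(w^3)^4=1$, and there is a unique $m\in\mathbb Z/4$ with
$$w^3\equiv i^m\pmod{11}.$$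

**Theorem 1.** Let $p\equiv1\pmod4$ be a prime, $p=c^2+d^2=x^2+11y^2$ with $c\equiv x\equiv1\pmod4$ and odd part of $y$ congruent to $1$ modulo $4$ (no assumption $11\mid cd$). Then, modulo $p$,
$$11^{\frac{p-1}8}\equiv(-1)^{y/4}\Big(\frac dc\Big)^m\ \ (p\equiv1\bmod8),\qquad 11^{\frac{p-5}8}\equiv\Big(\frac dc\Big)^m\,\frac yx\ \ (p\equiv5\bmod8).$$

**Theorem 1 implies Theorem A.** If $11\mid d$ and $x\equiv\pm c$, then $w=\pm1$, $w^3=\pm1$, and $(d/c)^m\equiv\pm1$. If $11\mid c$ and $x\equiv\pm d$, then $w=\mp i$, $w^3=\pm i$, so $m=1$ or $m=3$ respectively, and $(d/c)^m\equiv\pm d/c$ because $(d/c)^2\equiv-1$. These are exactly (i) and (ii). $\square$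

**A small prime.** Take $p=257=1^2+16^2=9^2+11\cdot4^2$: $c=1$, $d=16$, $x=9$, $y=4$. Modulo $11$, $x\equiv-2$ has inverse $5$, so $w=5(1-5i)=5-25i\equiv5-3i$, and $w^2=16-30i\equiv5+3i$, $w^3=(5+3i)(5-3i)=34\equiv1$. So $m=0$, and Theorem 1 predicts $11^{32}\equiv(-1)^{1}=-1$. Indeed $11^4\equiv-8$, $11^8\equiv64$, $11^{16}\equiv-16$, $11^{32}\equiv256\equiv-1\pmod{257}$.

## 3. Quartic reciprocity in $\mathbb Z[i]$ and the sign it loses

**Definition (quartic residue symbol).** Let $K$ be a number field containing $i$, $\mathfrak q$ a prime of $K$ not above $2$, and $\alpha\in\mathcal O_K$ prime to $\mathfrak q$. Then $4\mid N\mathfrak q-1$, the powers of $i$ are distinct modulo $\mathfrak q$, and $\left(\frac\alpha{\mathfrak q}\right)_4\in\{\pm1,\pm i\}$ is defined by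
$$\Big(\frac\alpha{\mathfrak q}\Big)_4\equiv\alpha^{(N\mathfrak q-1)/4}\pmod{\mathfrak q}.$$
It is extended multiplicatively to $\left(\frac\alpha\beta\right)_4$ for $\beta$ prime to $2\alpha$, through the prime factorization of the ideal $(\beta)$; it equals $1$ if $\beta$ is a unit.

For example, in $\mathbb Z[i]$ modulo $2-i$ the residue field is $\mathbb F_5$, $i\equiv2$, and the exponent is $1$, so $\left(\frac2{2-i}\right)_4\equiv2\equiv i$, i.e. the symbol is $i$.

**Classical quartic reciprocity** (Ireland–Rosen, Ch. 9). For coprime $\alpha,\beta\in\mathbb Z[i]$, both $\equiv1\pmod{2+2i}$,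
$$\Big(\frac\alpha\beta\Big)_4=\Big(\frac\beta\alpha\Big)_4(-1)^{\frac{N\alpha-1}4\cdot\frac{N\beta-1}4}.$$

The first thing to try is this law with $11$ and $\pi=c+di$. The following observation will also be used in Section 10: if $c\equiv1\pmod4$ and $d$ is even, then $\pi$ or $-\pi$ is $\equiv1\pmod{2+2i}$. Indeed $4=(2+2i)(1-i)$, so if $4\mid d$ then $\pi\equiv1$; and if $d\equiv2\pmod4$ then $-\pi-1=-(c+1)-di\equiv2+2i\pmod4$.

Since $-11\equiv1\pmod4$ has norm $121$ and $\frac{121-1}4=30$ is even, the law gives $\left(\frac{-11}\pi\right)_4=\left(\frac{\pm\pi}{11}\right)_4\equiv(\pm\pi)^{30}=\pi^{30}\pmod{11}$. In $\mathbb F_{121}$ we have $\pi\bar\pi=p=x^2$ and $\bar\pi=xw$, so $\pi=x/w$, and with $x^{10}=1$, $w^{12}=1$ we get $\pi^{30}=w^{-30}=w^6=(w^3)^2=(-1)^m$. With $\left(\frac{-1}\pi\right)_4=(-1)^{(p-1)/4}$ this yields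
$$11^{\frac{p-1}4}\equiv(-1)^{\frac{p-1}4}(-1)^m\pmod p ,$$
first modulo $\pi$, then modulo $p$ since both sides are integers.

This is the square of what we want. For $p\equiv1\pmod8$ it says $\big(11^{(p-1)/8}\big)^2\equiv(-1)^m$: it tells $\pm1$ from $\pm d/c$. For $p\equiv5\pmod8$ it says $\big(11^{(p-5)/8}\big)^2\equiv-\frac{(-1)^m}{11}\equiv(-1)^m\big(\frac yx\big)^2$. In both cases the answer is known up to sign, and there the method stops: the law sees $w^6$ and not $w^3$. Two things are missing. The number whose quartic symbol we need is $\sqrt{11}$, not $11$, and $\sqrt{11}\notin\mathbb Q(i)$. And $w^3$ contains $x$ itself, not only $x^2\equiv p$, so the factorization $p=(x+y\sqrt{-11})(x-y\sqrt{-11})$ has to enter. Both needs are met by the field $\mathbb Q(i,\sqrt{-11})$, which contains $\sqrt{11}=i\sqrt{-11}$ up to sign. The price is that we need a reciprocity law there, including its contribution at $2$.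

## 4. The reciprocity law with Hilbert symbols, and the arithmetic of $\mathbb Q(i,\sqrt{-11})$

**Hilbert symbol.** Let $K_v$ be a completion of a number field containing the group $\mu_n$ of $n$-th roots of unity. The $n$-th Hilbert symbol $\langle a,b\rangle_v\in\mu_n$, $a,b\in K_v^*$, is bimultiplicative, it is trivial if $a$ or $b$ is an $n$-th power, and $\langle a,b\rangle_v\langle b,a\rangle_v=1$. For complex $v$ it is trivial.

**Reciprocity law** (Neukirch, *Algebraic Number Theory*, Ch. VI, Thm 8.3). If $\mu_n\subset K$ and $a,b\in\mathcal O_K$ are coprime to each other and to $n$, then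
$$\Big(\frac ab\Big)_n\Big(\frac ba\Big)_n^{-1}=\prod_{v\mid n\infty}\langle a,b\rangle_v .$$
The symbol is determined only up to a convention (inverting it). We fix once and for all the convention for which this formula holds; we shall never compute a Hilbert symbol except through this law.

An example in $\mathbb Q(i)$, $n=4$, where the only relevant place is $1+i$: take $a=5$, $b=i$. Since $i$ is a unit, $\left(\frac5i\right)_4=1$. At each of the two primes above $5$ the symbol of $i$ is $i^{(5-1)/4}=i$, so $\left(\frac i5\right)_4=i^2=-1$, and $\langle5,i\rangle=-1$.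

**The field.** Let $s=\sqrt{-11}$, $k=\mathbb Q(s)$, $L=\mathbb Q(i,s)$, $\sqrt{11}:=is$, and $\theta=\frac{-1+s}2$, so $\theta^2+\theta+3=0$ and $s=1+2\theta$. Let
$$\sigma:\ i\mapsto-i,\ s\mapsto s;\qquad\tau:\ i\mapsto i,\ s\mapsto-s .$$
So $\sigma$ generates $\mathrm{Gal}(L/k)$ and $\tau$ generates $\mathrm{Gal}(L/\mathbb Q(i))$. The discriminants $-4$ and $-11$ are coprime, so $\mathcal O_L=\mathbb Z[i][\theta]$ and $d_L=44^2$. Since $\tau\theta=-1-\theta$, for $a,b\in\mathbb Z[i]$ we have $N_{L/\mathbb Q(i)}(a+b\theta)=a^2-ab+3b^2$. Three facts are needed.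

**The prime above 2.** Let $t=1+i$. Then $\mathcal O_L/(t)=\mathbb F_2[\theta]/(\theta^2+\theta+1)=\mathbb F_4$, so $(t)$ is the only prime above $2$; it is stable under the Galois group, $i\equiv1\pmod t$, and $\sigma$ acts trivially on $\mathcal O_L/(t)$ since it fixes $\theta$. We shall use
$$t^2=2i,\quad t^3=2i-2,\quad t^4=-4,\quad 2=-it^2 .$$

**The prime above 11.** Modulo $s$ we have $2\theta\equiv-1$, so $\theta\equiv5$. Hence $\mathcal O_L/(s)=\mathbb Z[i]/(11)=\mathbb F_{121}$, and $(s)=(\sqrt{11})$ is prime. If $\rho=a+b\theta$, put $r=a+5b\in\mathbb Z[i]$. Then $\rho\equiv r$; $\tau\rho=a+b(-1-\theta)\equiv a-6b\equiv r$; $\sigma\rho=\bar a+\bar b\theta\equiv\bar r\equiv r^{11}$. Hence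
$$\rho\,\tau\rho\equiv\rho^2,\qquad\rho\,\sigma\rho\equiv\rho^{12}\pmod{\sqrt{11}}.\tag{1}$$

**Class number one.** The Minkowski bound is $\frac{4!}{4^4}\left(\frac4\pi\right)^2\cdot44=\frac{66}{\pi^2}<7$, so the class group is generated by primes of norm at most $6$. The prime above $2$ is $(t)$. Primes above $3$ have norm at least $9$, since $3$ is inert in $\mathbb Q(i)$. The element $i+\theta$ has relative norm $i^2-i+3=2-i$, hence norm $5$; all primes above $5$ are Galois conjugate to $(i+\theta)$ and so principal. Thus $h(L)=1$.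

**The quantity to be computed.** For $\rho\in\mathcal O_L$ coprime to $22$ put
$$B(\rho)=\Big(\frac{\sqrt{11}}\rho\Big)_4\Big(\frac\rho{\sqrt{11}}\Big)_4^{-1}.$$
As $L$ is totally complex with the single prime $t$ above $2$, the reciprocity law says $B(\rho)=\langle\sqrt{11},\rho\rangle_t$. Two consequences are all we take from it. First, $B$ is multiplicative. Second, $B(\rho)$ depends only on $\rho$ modulo $t^9$: if $u\equiv1\pmod{t^9}$ in the completion, then $f(X)=X^4-u$ satisfies $v_t(f(1))\ge9>8=2v_t(4)=2v_t(f'(1))$, so by Hensel's lemma $u$ is a fourth power; apply this to $u=\rho/\rho'$ when $\rho\equiv\rho'\pmod{t^9}$.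

## 5. One generator with two norms, and its symbol at $\sqrt{11}$

**Step 1: a prime of $L$ adapted to both decompositions of $p$.** The purpose of this step is to find one element $\rho$ that sees both $c+di$ and $x+ys$. Let $\pi=c+di$ and $\lambda=x+ys$, so $p=\pi\bar\pi=\lambda\bar\lambda$. As $p\equiv1\pmod4$ and $-11\equiv(x/y)^2$ is a nonzero square modulo $p$, the prime $p$ splits completely in $L$. A prime of $L$ above $p$ meets $\mathbb Z[i]$ in $(\pi)$ or $(\bar\pi)$ and meets $\mathcal O_k$ in $(\lambda)$ or $(\bar\lambda)$. Applying $\sigma$ changes the first alternative only, applying $\tau$ the second only. So there is a prime $P\mid p$ with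
$$P\cap\mathbb Z[i]=(\pi),\qquad P\cap\mathcal O_k=(\lambda),\qquad\mathcal O_L/P=\mathbb F_p .$$
In $\mathcal O_L/P$ we have $c+di\equiv0$, so $i\equiv-\frac cd=\frac dc\cdot\big(-\frac{c^2}{d^2}\big)\equiv\frac dc$, and $x+ys\equiv0$. Thus
$$i\equiv\frac dc,\qquad s\equiv-\frac xy\pmod P.\tag{2}$$
Since $h(L)=1$, write $P=(\rho)$. Then $\rho\,\tau\rho$ generates $N_{L/\mathbb Q(i)}P=(\pi)$, and $\rho\,\sigma\rho$ generates $N_{L/k}P=(\lambda)$. The units of $\mathcal O_k$ are $\pm1$, so
$$\rho\,\tau\rho=i^k\pi,\qquad\rho\,\sigma\rho=\epsilon\lambda,\qquad k\in\mathbb Z/4,\ \epsilon=\pm1.\tag{3}$$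
Moreover $\rho\equiv1\pmod t$: since $x$ is odd and $y$ even, $\lambda\equiv1\pmod t$, and $\sigma$ acts trivially modulo $t$, so $\rho^2\equiv\rho\,\sigma\rho\equiv1$ in $\mathbb F_4$, whence $\rho\equiv1$.

**Step 2: the symbol $\left(\frac\rho{\sqrt{11}}\right)_4$.** This step recovers $w^3$, which Section 3 could not reach. The residue field is $\mathbb F_{121}$ and the exponent is $30$. By (1) and (3), modulo $\sqrt{11}$,
$$\rho^{30}\equiv(i^k\pi)^{15}=i^{-k}\pi^{15},\qquad\rho^{60}=(\rho^{12})^5\equiv(\epsilon x)^5=\epsilon x^5,$$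
since $\lambda\equiv x\pmod s$. Squaring the first congruence, $(-1)^k\pi^{30}\equiv\epsilon x^5$. Hence, using $x^{10}\equiv1$,
$$\pi^{15}=\pi^{30}\pi^{-15}\equiv\epsilon(-1)^kx^5\pi^{-15}\equiv\epsilon(-1)^k(x/\pi)^{15}.$$
Now $x/\pi=x\bar\pi/p\equiv\bar\pi/x=w$, and $w^{15}=w^3=i^m$. Therefore $\rho^{30}\equiv\epsilon\,i^{-k}(-1)^ki^m=\epsilon\,i^k\,i^m$, and as the powers of $i$ are distinct modulo $\sqrt{11}$,
$$\Big(\frac\rho{\sqrt{11}}\Big)_4=\epsilon\,i^k\,i^m.\tag{4}$$

**What is left.** From (4),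
$$\Big(\frac{\sqrt{11}}P\Big)_4=B(\rho)\,\epsilon\,i^k\,i^m .$$
The left side does not depend on which generator $\rho$ of $P$ we chose, while $\epsilon$ and $k$ do. So $B(\rho)$ has to contain the factor $\epsilon\,i^{-k}$, and the tests of Section 1 say that the remaining factor should be $i^{-y/2}$, which is $(-1)^{y/4}$ when $4\mid y$. In other words, we must show
$$B(\rho)=\epsilon\,i^{-k}\,i^{-y/2}.\tag{5}$$
The key point is that the right side makes sense for every $\rho\equiv1\pmod t$, not only for generators of primes, and that it turns out to be multiplicative in $\rho$ and to depend only on $\rho$ modulo a power of $t$. So does $B$. Hence (5) is an identity between two homomorphisms on a finite group, and it can be checked on generators. No local symbol has to be computed in general.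

## 6. The homomorphism $F$ built from the two norms

**Step 3: define $F(\rho)$ for all $\rho\equiv1\pmod t$.** This step extends the right side of (5). Let $\rho\in\mathcal O_L$, $\rho\equiv1\pmod t$.

The element $\rho\,\tau\rho\in\mathbb Z[i]$ is $\equiv1\pmod t$, so exactly one of its real and imaginary parts is odd. Multiplying by a unique power of $i$ we make the real part $\equiv1\pmod4$ and the imaginary part even:
$$\rho\,\tau\rho=i^k(c'+d'i),\qquad c'\equiv1\pmod4,\ d'\text{ even},\ k\in\mathbb Z/4 .$$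
Next write $\rho=a+b\theta$ with $a,b\in\mathbb Z[i]$, $a\equiv1$, $b\equiv0\pmod t$. With $\theta^2=-\theta-3$,
$$\rho\,\sigma\rho=(a+b\theta)(\bar a+\bar b\theta)=|a|^2-3|b|^2+\big(2\,\mathrm{Re}(a\bar b)-|b|^2\big)\theta .$$
Since $|b|^2$ is even, the coefficient of $\theta$ is even, and $2\theta=-1+s$ shows $\rho\,\sigma\rho=X+Ys$ with $X,Y\in\mathbb Z$. Its norm $X^2+11Y^2$ equals $N_{L/\mathbb Q}(\rho)=c'^2+d'^2\equiv1\pmod4$, so $X^2-Y^2\equiv1\pmod4$: $X$ is odd and $Y$ is even. Write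
$$X+Ys=\epsilon(x'+y's),\qquad\epsilon=\pm1,\ x'\equiv1\pmod4,\ y'\text{ even},$$
and define
$$F(\rho)=\epsilon\,i^{-k}\,i^{-y'/2}.$$
For example, $\rho=i$ has $\rho\,\tau\rho=-1$, so $k=2$, and $\rho\,\sigma\rho=1$, so $\epsilon=1$, $y'=0$; thus $F(i)=-1$. For the generator of (3) the numbers $k,\epsilon$ agree with those there and $y'=y$, because $c\equiv x\equiv1\pmod4$ and $d,y$ are even. So $F(\rho)$ is the right side of (5).

**Step 4: $F$ is multiplicative.** This is needed to compare $F$ with $B$ on generators only. The set of $c'+d'i$ with $c'\equiv1\pmod4$ and $d'$ even is closed under multiplication ($c_1c_2-d_1d_2\equiv1\pmod4$), so the $k$'s add. If $x_j\equiv1\pmod4$ and $y_j$ is even, then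
$$(x_1+y_1s)(x_2+y_2s)=(x_1x_2-11y_1y_2)+(x_1y_2+x_2y_1)s$$
has rational part $\equiv1\pmod4$, and half its $s$-coefficient is $x_1\frac{y_2}2+x_2\frac{y_1}2\equiv\frac{y_1}2+\frac{y_2}2\pmod4$. So the $\epsilon$'s multiply and the $\frac{y'}2$'s add modulo $4$.

**Step 5: $F(\rho)$ depends only on $\rho$ modulo $t^8=16$.** This makes $F$ a function on a finite group. If $\rho$ changes by a multiple of $16$, then $\rho\,\sigma\rho$ changes by $16$ times an element $m_1+n_1\theta$ of $\mathcal O_k$, i.e. by $(16m_1-8n_1)+8n_1s$. So $X$ and $Y$ change by multiples of $8$, which changes neither $\epsilon$ nor $\frac{y'}2$ modulo $4$. And $\rho\,\tau\rho$ changes by a multiple of $16$ in $\mathbb Z[i]$, which does not change $k$.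

**Proposition 1.** $B(\rho)=F(\rho)$ for all $\rho\in\mathcal O_L$ with $\rho\equiv1\pmod t$ and $11\nmid N(\rho)$.

Let $G=\{g\in(\mathcal O_L/t^9)^*:\ g\equiv1\bmod t\}$. By the Chinese remainder theorem every class in $G$ has representatives coprime to $11$. So $B$ and $F$ induce homomorphisms $G\to\mu_4$, and the proposition follows once they agree on generators of $G$. Sections 7 and 8 do this.

## 7. Five generators of the units congruent to 1 modulo $1+i$

Besides $i$ there is a unit with interesting norms,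
$$\eta=\frac{3+\sqrt{11}}{1+i}=2-i+(1+i)\theta ;$$
indeed $(1+i)(2-i)+(1+i)^2\theta=3+i+2i\theta=3+i(1+2\theta)=3+\sqrt{11}$. Both $\sigma$ and $\tau$ send $\sqrt{11}$ to $-\sqrt{11}$, so
$$\eta\,\tau\eta=\frac{9-11}{(1+i)^2}=\frac{-2}{2i}=i,\qquad\eta\,\sigma\eta=\frac{9-11}{(1+i)(1-i)}=\frac{-2}2=-1 ,$$
and $\eta$ is a unit. It is $\equiv1\pmod t$.

**Claim.** $G$ is generated by $i,\ \eta,\ -1+2i,\ (i+\theta)^3,\ 1+4\theta$.

All five are $\equiv1\pmod t$ (for the fourth, $(1+\theta)^3=1$ in $\mathbb F_4$). Let $H$ be the subgroup they generate and $G^{(m)}\subset G$ the classes $\equiv1\pmod{t^m}$. For an element $1+at^m$ call $a$ modulo $t$, an element of $\mathbb F_4$, its $m$-coefficient. For instance $-1+2i=1+t^3$ has $3$-coefficient $1$. Under multiplication $m$-coefficients add, because $(1+at^m)(1+bt^m)=1+(a+b)t^m+abt^{2m}$.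

**Step 6: every $m$-coefficient occurs in $H$.** We show that for each $m\ge1$ the elements of $H\cap G^{(m)}$ have all $m$-coefficients in $\mathbb F_4$. This gives $H=G$: starting from $g\in G$, divide successively by elements of $H$ to move into $G^{(2)},G^{(3)},\dots,G^{(9)}=\{1\}$. Since coefficients add and $\mathbb F_4=\{0,1,\theta,1+\theta\}$, it suffices to find the coefficients $1$ and $\theta$.

*$m=1$.* $i=1+it$ has coefficient $1$. And $i\eta=1+2i+(i-1)\theta=1+t(i\theta+t)$, since $i-1=it$ and $2i=t^2$; its coefficient is $\theta$.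

*$m=2$.* $(1+at)^2=1+2at+a^2t^2\equiv1+a^2t^2\pmod{t^3}$, as $2=-it^2$. Squaring is bijective on $\mathbb F_4$, so squares of elements from the case $m=1$ give all coefficients.

*$m=3$.* $-1+2i=1+t^3$ has coefficient $1$. For $\theta$, compute $(i+\theta)^2=-4+(2i-1)\theta$ and
$$(i+\theta)^3=-4i-(6+i)\theta+(2i-1)(-\theta-3)=3-10i-(5+3i)\theta .$$
From $\eta\,\tau\eta=i$ we get $\eta^{-1}=-i\,\tau\eta$, so $(i\eta)^{-1}=-\tau\eta$. As $\tau\eta=2-i+(1+i)(-1-\theta)=1-2i-(1+i)\theta$, we have $(i\eta)^{-1}=-1+2i+(1+i)\theta$. The product has constant part $(3-10i)(-1+2i)=17+16i$, $\theta$-part $(3-10i)(1+i)-(5+3i)(-1+2i)=(13-7i)+(11-7i)=24-14i$, and $\theta^2$-part $-(5+3i)(1+i)=-(2+8i)$, which contributes $(2+8i)\theta+6+24i$. Altogether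
$$(i+\theta)^3(i\eta)^{-1}=23+40i+(26-6i)\theta=23+40i+2(1+i)(5-8i)\theta .$$
Since $2(1+i)=-it^3$,
$$-(i+\theta)^3(i\eta)^{-1}=1-(24+40i)+i(5-8i)\theta\,t^3\equiv1+\theta t^3\pmod{t^4},$$
because $8\mid24+40i$, $t^4\mid8$, and $i(5-8i)\equiv1\pmod t$. This element lies in $H$, since $-1=i^2$, and has coefficient $\theta$.

*$m=4$.* $(1+at^2)^2=1+2at^2+a^2t^4=1+(a^2-ia)t^4$ has coefficient $a^2+a$. Taking from the case $m=2$ an element with $a\equiv\theta$ gives $\theta^2+\theta=1$. And $1+4\theta=1-\theta t^4$ has coefficient $\theta$.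

*$m\ge5$.* $(1+at^{m-2})^2=1-iat^m+a^2t^{2m-4}$ and $2m-4\ge m+1$, so the coefficient is $a$. Since $m-2\ge3$, the case $m-2$ gives every $a$. $\square$

## 8. The values of $B$ and $F$ on the generators

**Step 7: $B=F$ on each generator.** This completes the proof of Proposition 1. Recall $\left(\frac\rho{\sqrt{11}}\right)_4\equiv\rho^{30}\pmod{\sqrt{11}}$, and that symbols with a unit below are $1$.

*$\rho=i$.* $B(i)=(i^{30})^{-1}=-1$, and $F(i)=-1$ by Section 6.

*$\rho=\eta$.* Modulo $\sqrt{11}$, $\eta\equiv\frac3{1+i}$ and $\eta^2\equiv\frac9{2i}$, so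
$$\eta^{30}\equiv\frac{3^{30}}{2^{15}i^{15}}=\frac1{(-1)(-i)}=\frac1i=-i ,$$
using $3^{10}\equiv1$, $2^{15}\equiv2^5\equiv-1\pmod{11}$. Hence $B(\eta)=(-i)^{-1}=i$. For $F$: $\eta\,\tau\eta=i$ gives $k=1$; $\eta\,\sigma\eta=-1$ gives $\epsilon=-1$, $x'=1$, $y'=0$. So $F(\eta)=-i^{-1}=i$.

*$\rho=-1+2i$.* Here $N_{\mathbb Q(i)/\mathbb Q}(\rho)=5$, and since $-11\equiv2^2\pmod5$, $(\rho)$ is a product of two primes of $L$ with residue field $\mathbb F_5$ and exponent $\frac{5-1}4=1$. At both, $i\equiv\frac12\equiv3$; at one $s\equiv2$, at the other $s\equiv-2$; so $\sqrt{11}=is\equiv1$ and $-1$ respectively. Hence $\left(\frac{\sqrt{11}}\rho\right)_4=-1$. Modulo $11$: $\rho^{12}\equiv\rho\bar\rho=5$, $\rho^2=-3-4i$, $\rho^4=-7+24i\equiv4+2i$, $\rho^6\equiv(4+2i)(-3-4i)=-4-22i\equiv7$, so $\rho^{30}\equiv25\cdot7=175\equiv-1$. So $B(\rho)=(-1)(-1)=1$. For $F$: $\rho\,\tau\rho=\rho^2=-3-4i$ with $-3\equiv1\pmod4$, so $k=0$; $\rho\,\sigma\rho=5$, so $\epsilon=1$, $y'=0$. $F(\rho)=1$.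

*$\rho=(i+\theta)^3$.* The prime $(i+\theta)$ has residue field $\mathbb F_5$. It contains its relative norm $2-i$, so $i\equiv2$, $\theta\equiv-2$, $s=1+2\theta\equiv2$, $\sqrt{11}=is\equiv4\equiv-1$, and $\left(\frac{\sqrt{11}}{i+\theta}\right)_4=-1$. By (1), $(i+\theta)^2\equiv2-i\pmod{\sqrt{11}}$, and $(2-i)^3=(3-4i)(2-i)=2-11i\equiv2$, so $(i+\theta)^{30}\equiv(2-i)^{15}\equiv2^5\equiv-1$. Hence $B(i+\theta)=1$ and $B(\rho)=1$. For $F$: $\rho\,\tau\rho=(2-i)^3=2-11i=i(-11-2i)$ with $-11\equiv1\pmod4$, so $k=1$. Next $(i+\theta)(-i+\theta)=1+\theta^2=-2-\theta=-\frac{3+s}2$ and $(3+s)^3=27+27s-99-11s=-72+16s$, so $\rho\,\sigma\rho=-\frac{-72+16s}8=9-2s$; thus $\epsilon=1$, $y'=-2$. $F(\rho)=i^{-1}\cdot i=1$.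

*$\rho=1+4\theta=-1+2s$.* Its norm from $k$ to $\mathbb Q$ is $1+44=45$, and $3\nmid\rho$. As $3$ splits in $k$ ($-11\equiv1\pmod 3$), $(\rho)=\mathfrak q_3^2\mathfrak q_5$ in $\mathcal O_k$ with primes of norms $3$ and $5$. The prime $\mathfrak q_3$ stays prime in $L$, because $3$ is inert in $\mathbb Q(i)$; the residue field is $\mathbb F_9$, the exponent is $2$, the symbol there is $\equiv(\sqrt{11})^2=11\equiv-1$, and its square contributes $1$. The prime $\mathfrak q_5$ splits in $L$ into two primes, at both of which $s\equiv\frac12\equiv3$, with $i\equiv2$ at one and $i\equiv3$ at the other; so $\sqrt{11}=is\equiv1$ and $-1$. Hence $\left(\frac{\sqrt{11}}\rho\right)_4=-1$. Since $\rho\equiv-1\pmod s$, $\left(\frac\rho{\sqrt{11}}\right)_4=(-1)^{30}=1$, and $B(\rho)=-1$. For $F$: $\rho\,\tau\rho=45\equiv1\pmod4$, so $k=0$; $\rho\,\sigma\rho=\rho^2=-43-4s$ with $-43\equiv1\pmod4$, so $\epsilon=1$, $y'=-4$. $F(\rho)=i^2=-1$.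

The two homomorphisms agree on generators of $G$, so Proposition 1 is proved. $\blacksquare$

## 9. The end of the proof of Theorem 1, and all twelve residue classes of $(c/x,d/x)$

**Step 8: read off the powers of 11.** Let $\rho$ be the generator of $P$ from Step 1. Its norm is $p$, so Proposition 1 applies and gives (5). With (4),
$$\Big(\frac{\sqrt{11}}P\Big)_4=\epsilon\,i^{-k}\,i^{-y/2}\cdot\epsilon\,i^k\,i^m=i^m\,i^{-y/2}.\tag{6}$$
The symbol is congruent to $(\sqrt{11})^{(p-1)/4}$ modulo $P$.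

If $p\equiv1\pmod8$, then $4\mid y$ and, by (2),
$$11^{\frac{p-1}8}=(\sqrt{11})^{\frac{p-1}4}\equiv i^m(-1)^{y/4}\equiv\Big(\frac dc\Big)^m(-1)^{y/4}\pmod P .$$
If $p\equiv5\pmod8$, then $\frac{p-1}4=2\cdot\frac{p-5}8+1$, so $11^{(p-5)/8}\equiv i^m\,i^{-y/2}\cdot\frac1{is}$. By (2), $\frac1{is}=-\frac is\equiv i\,\frac yx$. Since $y\equiv2\pmod8$, $i^{-y/2}=-i$. So
$$11^{\frac{p-5}8}\equiv i^m\cdot(-i)\cdot i\,\frac yx=i^m\,\frac yx\equiv\Big(\frac dc\Big)^m\frac yx\pmod P .$$
Both sides are residues modulo $p$ and $P\cap\mathbb Z=(p)$, so the congruences hold modulo $p$. This proves Theorem 1, and with it Theorem A. $\blacksquare$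

**Making $m$ explicit.** Put $u=c/x$, $v=-d/x$ in $\mathbb F_{11}$, so that $w=u+iv$ and $u^2+v^2=1$. The solutions of this equation are the twelve pairs $(\pm1,0)$, $(0,\pm1)$, $(\pm5,\pm3)$, $(\pm3,\pm5)$. Substituting $u^2+v^2=1$ into $(u+iv)^3$,
$$w^3=(4u^3-3u)+i(3v-4v^3).$$
For $u=1$ and for $u=5$ the real part is $1$ ($4\cdot125-15=485=44\cdot11+1$), and since $w^3$ has norm $1$ its imaginary part is $0$: $w^3=1$. For $v=-1$ and $v=-5$ the imaginary part is $1$ by the same arithmetic, so $w^3=i$. Changing the sign of $w$ changes the sign of $w^3$, so $u=-1,-5$ give $-1$ and $v=1,5$ give $-i$. Each value is taken by three of the twelve pairs, so this is everything. Since $1/5=-2$ in $\mathbb F_{11}$, $u=5$ means $x\equiv-2c$ and $v=-5$ means $x\equiv-2d$. Theorem 1 becomes the following.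

**Corollary 2.** For every prime $p\equiv1\pmod4$ with $p=c^2+d^2=x^2+11y^2$, normalized as in Theorem 1, exactly one of the four cases below (two lines, two signs) holds, and, modulo $p$,
$$11^{\frac{p-1}8}\equiv\begin{cases}\pm(-1)^{y/4}\\[2pt]\pm(-1)^{y/4}\frac dc\end{cases}(p\equiv1\bmod8),\qquad11^{\frac{p-5}8}\equiv\begin{cases}\pm\frac yx&x\equiv\pm c\text{ or }\mp2c\pmod{11}\\[2pt]\pm\frac{dy}{cx}&x\equiv\pm d\text{ or }\mp2d\pmod{11}\end{cases}(p\equiv5\bmod8),$$
with the same case conditions on both sides. Since the four values are distinct, the value also determines the case.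

In particular, for $p\equiv1\pmod8$ with $p=x^2+11y^2$: **$11$ is an octic residue modulo $p$ if and only if ($8\mid y$ and $x\equiv c$ or $-2c\pmod{11}$) or ($y\equiv4\pmod8$ and $x\equiv-c$ or $2c\pmod{11}$).** Indeed, $11$ is an eighth power if and only if $11^{(p-1)/8}\equiv1$.

Two checks with $11\nmid cd$. For $p=53=7^2+2^2=3^2+11\cdot2^2$: $c=-7$, $x=-3$, $y=2$; modulo $11$, $x\equiv8\equiv2c$, so the prediction is $11^6\equiv-\frac yx=\frac23\equiv36$, and $11^2\equiv15$, $11^4\equiv13$, $11^6\equiv195\equiv36$. For $p=929=23^2+20^2=15^2+11\cdot8^2$: $c=-23$, $d=20$, $x=-15$, $y=8$; modulo $11$, $x\equiv7\equiv2d$, so the prediction is $11^{116}\equiv-\frac dc=\frac{20}{23}$. Here $11^4\equiv-223$, $11^{16}\equiv524$, $11^{32}\equiv521$, $11^{64}\equiv173$, with product $11^{116}\equiv324$, and $23\cdot324=7452=8\cdot929+20$.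

## 10. All primes $q\equiv3\pmod8$

**Theorem 2.** Let $q\equiv3\pmod8$ be prime, $p\equiv1\pmod4$ prime, $p=c^2+d^2=x^2+qy^2$, $c\equiv x\equiv1\pmod4$, and $y_0\equiv1\pmod4$, where $y_0$ is the odd part of $y$. Then $\left(\frac{c-di}x\right)^{(q+1)/4}\equiv i^m\pmod q$ for a unique $m\in\mathbb Z/4$, and, modulo $p$,
$$q^{\frac{p-1}8}\equiv(-1)^{y/4}\Big(\frac dc\Big)^m\ (p\equiv1\bmod8),\qquad q^{\frac{p-5}8}\equiv\Big(\frac dc\Big)^m\frac yx\ (p\equiv5\bmod8).$$

For $q=11$ this is Theorem 1. Small cases for $q=3$, where $m$ is read from $w=\frac{c-di}x$ itself: for $p=13$, $c=-3$, $d=2$, $x=1$, $y=2$, we have $w\equiv-2i\equiv i\pmod3$, $m=1$, and $\frac dc\cdot\frac yx=-\frac43\equiv3=3^{(13-5)/8}\pmod{13}$. For $p=73$, $c=-3$, $d=8$, $x=5$, $y=4$, we have $w\equiv-i$, $m=3$, and the prediction $3^9\equiv(-1)^1\left(\frac dc\right)^3=\frac dc=-\frac83\equiv46\pmod{73}$ agrees with $3^9=19683=269\cdot73+46$. For $q=19$, $p=101$, $c=1$, $d=10$, $x=5$, $y=2$: modulo $19$,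 $w=4(1-10i)\equiv4-2i$, $w^2\equiv12+3i$, $w^4\equiv2-4i$, $w^5\equiv-20i\equiv-i$, so $m=3$, and the prediction $19^{12}\equiv-\frac{10\cdot2}5=-4\pmod{101}$ agrees with $19^2\equiv58$, $19^4\equiv31$, $19^8\equiv52$, $52\cdot31=1612\equiv-4$.

Two things change in the proof. The class number of $\mathbb Q(i,\sqrt{-q})$ need not be known, but we shall see that it is odd, which is enough. And the symbol at $2$ should not be recomputed for each $q$; instead, all these fields have the same completion at $2$, so Proposition 1 can be transported.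

**Notation.** As in Section 1 ($q\equiv3\pmod8$), $x$ is odd, $y$ is even, $4\mid y\iff p\equiv1\pmod8$, and otherwise $y\equiv2\pmod8$. Also $q\nmid x$, since otherwise $q\mid p$, while $p\ne q$. Put $s=\sqrt{-q}$, $k=\mathbb Q(s)$, $L=\mathbb Q(i,s)$, $\sqrt q:=is$, $\theta=\frac{-1+s}2$, with $\sigma,\tau$ and $t=1+i$ as before. The discriminants $-4,-q$ are coprime, so $\mathcal O_L=\mathbb Z[i][\theta]$ and $d_L=(4q)^2$. Put
$$a=\frac{q+1}4\ \text{(odd)},\qquad e=\frac{q^2-1}4=2a\cdot\frac{q-1}2 .$$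
Since $\frac{q-1}2\equiv1\pmod4$, we have $\frac e2=a\,\frac{q-1}2\equiv a\pmod4$, and $e\equiv2\pmod4$. As $\theta^2+\theta+a=0$ with $a$ odd, $\mathcal O_L/(t)=\mathbb F_4$, so $(t)$ is the only prime above $2$, and $\sigma$ acts trivially on $\mathcal O_L/(t)$.

The exponent $m$ exists: $q$ is inert in $\mathbb Q(i)$, $z\mapsto z^q$ is conjugation on $\mathbb F_{q^2}=\mathbb Z[i]/(q)$, and $w=\frac{c-di}x$ satisfies $w^{q+1}=w\bar w=p/x^2=1$. So $(w^a)^4=1$ and $w^a=i^m$ for a unique $m$.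

**Step 9: $h(L)$ is odd.** This replaces $h(L)=1$. Let $E/K$ be a quadratic extension in which exactly one finite prime ramifies, and suppose $h(E)$ is even. Let $M$ be the maximal unramified abelian $2$-extension of $E$; it is Galois over $K$ by maximality, and $\Gamma=\mathrm{Gal}(M/K)$ is a $2$-group of order greater than $2$. Since $M/E$ is unramified, the inertia groups in $\Gamma$ at primes above the ramified prime have order $2$, and they are conjugate; all other inertia groups at finite primes are trivial. A subgroup of order $2$ in the larger $2$-group $\Gamma$ is contained in a subgroup of index $2$, which is normal and so contains all its conjugates. The fixed field of that subgroup is a quadratic extension of $K$ unramified at all finite primes.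

Apply this to $k/\mathbb Q$, where only $q$ ramifies: a quadratic extension of $\mathbb Q$ unramified at all finite primes contradicts Minkowski's theorem, so $h(k)$ is odd. Apply it to $L/k$. From $d_L=d_k^2\,N(\mathfrak d_{L/k})$ we get $N(\mathfrak d_{L/k})=16$, so only primes above $2$ ramify, and $2$ is inert in $k$ because $-q\equiv5\pmod8$; so exactly one finite prime ramifies. If $h(L)$ were even, $k$ would have a quadratic extension unramified at all finite primes, hence everywhere since $k$ is complex, and $h(k)$ would be even by class field theory. So $h:=h(L)$ is odd.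

**Step 10: a generator of $P^h$ with two norms.** This is the analogue of Step 1. Let $\pi=c+di$, $\lambda=x+ys$. As $-q\equiv(x/y)^2$ is a nonzero square modulo $p$, $p$ splits completely in $L$, and exactly as in Step 1 there is a prime $P\mid p$ with $P\cap\mathbb Z[i]=(\pi)$, $P\cap\mathcal O_k=(\lambda)$, and (2) holds. Write $P^h=(\rho)$. Then
$$\rho\,\tau\rho=i^k\pi^h,\qquad\rho\,\sigma\rho=\epsilon\lambda^h,\qquad\epsilon\in\mathcal O_k^* .$$
We claim that we can take $\rho\equiv1\pmod t$ and $\epsilon=\pm1$. Note $\lambda\equiv1\pmod t$. If $q>3$, then $\epsilon=\pm1$, and $\rho^2\equiv\rho\,\sigma\rho\equiv1$ in $\mathbb F_4$ gives $\rho\equiv1$. If $q=3$, then $\theta=\zeta_3$ is a cube root of unity which generates $\mathbb F_4^*$. Multiply $\rho$ by a power of $\zeta_3$ so that $\rho\equiv1\pmod t$; this does not change $\rho\,\tau\rho$, because $\zeta_3\,\tau\zeta_3=1$. Then $\epsilon\equiv1\pmod t$ with $\epsilon\in\mu_6=\{\pm1\}\times\langle\zeta_3\rangle$, which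 forces $\epsilon=\pm1$.

Write $\lambda^h=x_h+y_hs$ and $\pi^h=c_h+d_hi$. The computation of Step 4, with $q$ in place of $11$, uses only $x\equiv1\pmod4$ and $y$ even. It gives $x_h\equiv1\pmod4$, $y_h$ even, and $\frac{y_h}2\equiv h\,\frac y2\pmod4$, i.e. $i^{-y_h/2}=(i^{-y/2})^h$. Likewise $c_h\equiv1\pmod4$ and $d_h$ is even.

**Step 11: the symbol at $\sqrt q$.** This is the analogue of Step 2. Modulo $s$, $\theta\equiv-\frac12$ is congruent to a rational integer, so $\mathcal O_L/(s)=\mathbb F_{q^2}$, $(s)=(\sqrt q)$ is prime, and as in (1), $\rho\,\tau\rho\equiv\rho^2$ and $\rho\,\sigma\rho\equiv\rho^{q+1}$. Hence, modulo $\sqrt q$,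
$$\rho^2\equiv i^k\pi^h,\qquad\rho^{q+1}\equiv\epsilon x^h .$$
From the first, $\rho^e\equiv i^{ke/2}\pi^{he/2}$ and $\rho^{2e}\equiv i^{ke}\pi^{he}=(-1)^k\pi^{he}$, as $e\equiv2\pmod4$. From the second, since $2e=(q+1)\frac{q-1}2$ and $\frac{q-1}2$ is odd,
$$\rho^{2e}\equiv(\epsilon x^h)^{(q-1)/2}=\epsilon x^{h(q-1)/2}\equiv\epsilon x^{he/2};$$
the last congruence holds because $x^{(q-1)/2}\equiv\pm1\pmod q$ and $\frac e2=a\,\frac{q-1}2$ with $a$ odd. Comparing, $\pi^{he}\equiv\epsilon(-1)^kx^{he/2}$, so $\pi^{he/2}=\pi^{he}\pi^{-he/2}\equiv\epsilon(-1)^k(x/\pi)^{he/2}$ and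
$$\rho^e\equiv\epsilon(-1)^k\,i^{ke/2}\,(x/\pi)^{he/2}.$$
As $p\equiv x^2\pmod q$, $x/\pi\equiv\bar\pi/x=w$, and $w^{e/2}=(w^a)^{(q-1)/2}=i^{m(q-1)/2}=i^m$. Finally $(-1)^ki^{ke/2}=i^{k(e/2+2)}$ and $\frac e2+2\equiv a+2\equiv-a\pmod4$, as $a$ is odd. Since the exponent of the quartic symbol at $\sqrt q$ is $\frac{q^2-1}4=e$,
$$\Big(\frac\rho{\sqrt q}\Big)_4=\epsilon\,i^{-ak}\,i^{mh}.\tag{7}$$

**Step 12: move the symbol at 2 to the field for $q=11$.** This step avoids a new check on generators. By the reciprocity law, $\left(\frac{\sqrt q}\rho\right)_4\left(\frac\rho{\sqrt q}\right)_4^{-1}=\langle\sqrt q,\rho\rangle_t$. The completion $K_2$ of $L$ at $t$ is the compositum of $\mathbb Q_2(i)$ and $\mathbb Q_2(\sqrt{-q})$, and the latter is the unramified quadratic extension of $\mathbb Q_2$ because $-q\equiv5\pmod8$. So $K_2$ is the same field for all $q\equiv3\pmod8$. Let $s_0=\sqrt{-11}\in K_2$ and $L_0=\mathbb Q(i,s_0)\subset K_2$, the field of Sections 4–9. Now $q/11\equiv1\pmod8$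 in $\mathbb Z_2$, so $q/11=v^2$ with $v\in\mathbb Z_2$, and we choose the sign so that $v\equiv1\pmod4$. Embed $L$ in $K_2$ fixing $i$ and with $s=vs_0$. Since $\frac1{11}\equiv3\pmod{16}$, $v^2\equiv3q\pmod{16}$, which is $1$ if $q\equiv11\pmod{16}$ and $9$ if $q\equiv3\pmod{16}$. Hence
$$v\equiv1\pmod8\ \text{ if }q\equiv11\pmod{16},\qquad v\equiv5\pmod8\ \text{ if }q\equiv3\pmod{16}.$$
As $\sqrt q=is=v\cdot is_0$, we have
$$\Big(\frac{\sqrt q}\rho\Big)_4\Big(\frac\rho{\sqrt q}\Big)_4^{-1}=\langle is_0,\rho\rangle_{K_2}\,\langle v,\rho\rangle_{K_2}.\tag{8}$$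

**Step 13: the factor $\langle is_0,\rho\rangle$.** Here Proposition 1 is used in the limit. For $u\in\mathcal O_{K_2}=\mathbb Z_2[i]\big[\frac{-1+s_0}2\big]$ with $u\equiv1\pmod t$, define $F(u)$ by the recipe of Step 3 with $\mathbb Z_2$ in place of $\mathbb Z$. The same computations show that it is well defined (again $X^2+11Y^2=c'^2+d'^2\equiv1\pmod4$) and depends only on $u$ modulo $16=t^8$, as in Step 5. The symbol $\langle is_0,u\rangle$ depends only on $u$ modulo $t^9$. Given $u$, there is $\rho_0\in\mathcal O_{L_0}$ with $\rho_0\equiv u\pmod{t^9}$ and prime to $11$, because $\mathcal O_{L_0}$ is dense in $\mathcal O_{K_2}$ and by the Chinese remainder theorem. Then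
$$\langle is_0,u\rangle=\langle is_0,\rho_0\rangle=B(\rho_0)=F(\rho_0)=F(u).$$
Take $u=\rho$. Since $v\in\mathbb Q_2$, the automorphisms $\sigma,\tau$ of $L$ are compatible with those of $L_0$ in $K_2$. We have $\rho\,\tau\rho=i^k(c_h+d_hi)$ and $\rho\,\sigma\rho=\epsilon(x_h+vy_h\,s_0)$, and $\frac{vy_h}2\equiv\frac{y_h}2\pmod4$, because $v\equiv1\pmod4$ and $\frac{v-1}2\,y_h\equiv0\pmod4$. Hence
$$\langle is_0,\rho\rangle_{K_2}=\epsilon\,i^{-k}\,i^{-y_h/2}.\tag{9}$$

**Step 14: the factor $\langle v,\rho\rangle$.** This step is pure arithmetic of $\mathbb Q(i)$. As $v\in\mathbb Q_2(i)$, the projection formula for Hilbert symbols (from the compatibility of local reciprocity maps with norms) gives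
$$\langle v,\rho\rangle_{K_2}=\langle v,\rho\,\tau\rho\rangle_{\mathbb Q_2(i)}=\langle v,i\rangle^k\,\langle v,\pi^h\rangle .$$

*The symbol $\langle v,i\rangle$.* For an odd integer $n$, reciprocity in $\mathbb Z[i]$ gives $\langle n,i\rangle=\left(\frac ni\right)_4\left(\frac in\right)_4^{-1}=\left(\frac in\right)_4^{-1}$. For a prime $\ell\equiv1\pmod4$ there are two primes of norm $\ell$ above $\ell$, so $\left(\frac i\ell\right)_4=i^{2(\ell-1)/4}=(-1)^{(\ell-1)/4}=\left(\frac2\ell\right)$. For a prime $\ell\equiv3\pmod4$, $\left(\frac i\ell\right)_4=i^{(\ell^2-1)/4}=(-1)^{(\ell^2-1)/8}=\left(\frac2\ell\right)$. By multiplicativity $\left(\frac in\right)_4=(-1)^{(n^2-1)/8}$ for every odd $n$. Approximating $v$ by integers, $\langle v,i\rangle=1$ if $v\equiv1\pmod8$ and $-1$ if $v\equiv5\pmod8$. In both cases $\langle v,-1\rangle=\langle v,i\rangle^2=1$.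

*The symbol $\langle v,\pi^h\rangle$.* By Section 3, applied to $c_h+d_hi$, one of $\pi^h,-\pi^h$ is $\equiv1\pmod{2+2i}$; call it $\alpha$. Choose an integer $n$ close to $v$ in $\mathbb Z_2$ with $n\equiv1\pmod p$; then $n\equiv1\pmod4$, so $n\equiv1\pmod{2+2i}$, and $n$ is coprime to $\alpha$. The norm of $n$ is $n^2$, and $\frac{n^2-1}4$ is even. So the classical quartic law gives $\left(\frac n\alpha\right)_4=\left(\frac\alpha n\right)_4$, that is, $\langle n,\alpha\rangle=1$. If $n$ is close enough to $v$, $\langle v,\alpha\rangle=1$, and since $\langle v,-1\rangle=1$, $\langle v,\pi^h\rangle=1$.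

Hence
$$\langle v,\rho\rangle_{K_2}=\begin{cases}1&q\equiv11\pmod{16},\\(-1)^k&q\equiv3\pmod{16}.\end{cases}\tag{10}$$

**Step 15: assemble.** If $q\equiv11\pmod{16}$, then $a\equiv3\pmod4$ and $i^{-k}=i^{ak}$. If $q\equiv3\pmod{16}$, then $a\equiv1\pmod4$ and $i^{-k}(-1)^k=i^k=i^{ak}$. So in both cases (8), (9) and (10) give
$$\Big(\frac{\sqrt q}\rho\Big)_4\Big(\frac\rho{\sqrt q}\Big)_4^{-1}=\epsilon\,i^{ak}\,i^{-y_h/2}.$$
Multiplying by (7), and using $(\rho)=P^h$,
$$\Big(\frac{\sqrt q}P\Big)_4^h=\Big(\frac{\sqrt q}\rho\Big)_4=i^{mh}\,i^{-y_h/2}=\big(i^m\,i^{-y/2}\big)^h .$$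
As $h$ is odd, raising to the power $h$ is injective on $\mu_4$, so
$$\Big(\frac{\sqrt q}P\Big)_4=i^m\,i^{-y/2},$$
which is (6) for $q$. If $p\equiv1\pmod8$, then $q^{(p-1)/8}=(\sqrt q)^{(p-1)/4}\equiv i^m(-1)^{y/4}\equiv\left(\frac dc\right)^m(-1)^{y/4}\pmod P$. If $p\equiv5\pmod8$, then, by (2), $\frac1{\sqrt q}=\frac1{is}\equiv i\,\frac yx$, and $i^{-y/2}=-i$ since $y\equiv2\pmod8$, so $q^{(p-5)/8}=(\sqrt q)^{(p-1)/4}/\sqrt q\equiv i^m(-i)\,i\,\frac yx\equiv\left(\frac dc\right)^m\frac yx\pmod P$. As $P\cap\mathbb Z=(p)$, both congruences hold modulo $p$. $\blacksquare$
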